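\title{Complete local domains with isomorphic truncations need not be isomorphic}

\begin{abstract}
Let $A$ and $B$ be complete local noetherian integral domains with maximal ideals $\mathfrak m$ and $\mathfrak n$, and suppose that $A/\mathfrak m^n\cong B/\mathfrak n^n$ for every $n$. We show that $A$ and $B$ need not be isomorphic. For every prime field and every transcendence degree $d\ge 1$ there is a residue field of that transcendence degree with two-dimensional counterexamples, in equal characteristic and, for $\mathbb F_p$, also in mixed characteristic. In characteristic $p$ there are counterexamples that are normal three-dimensional hypersurfaces. For rings of characteristic $p$ with a fixed algebraically closed residue field $k$, isomorphic truncations force an isomorphism exactly when the transcendence degree of $k$ over $\mathbb F_p$ is not $\aleph_0$.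
\end{abstract}

\section{Introduction}\label{sec:intro}

All rings are commutative with $1$. Let $(A,\mathfrak m)$ be a complete local noetherian ring. Its \emph{truncations} are the artinian rings $A/\mathfrak m^n$, $n\ge1$, and completeness means that $A=\varprojlim A/\mathfrak m^n$. We say that $(A,\mathfrak m)$ and $(B,\mathfrak n)$ \emph{have isomorphic truncations} if the rings $A/\mathfrak m^n$ and $B/\mathfrak n^n$ are isomorphic for every $n$. This paper answers the following question from \cite{OWR}.

\begin{quote}
Let $A$ and $B$ be complete local noetherian integral domains with isomorphic truncations. Are the rings $A$ and $B$ isomorphic?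
\end{quote}

The content of the question is a compatibility problem. Let $I_n$ be the set of ring isomorphisms $B/\mathfrak n^n\to A/\mathfrak m^n$. An isomorphism of local rings respects the powers of the maximal ideals, so there are restriction maps $I_{n+1}\to I_n$, and by completeness an isomorphism $B\to A$ is the same thing as an element of $\varprojlim I_n$. The hypothesis says that each $I_n$ is nonempty; the question is whether the inverse limit is.

The simplest cases suggest a positive answer. The truncations determine the residue field, the characteristic, the embedding dimension $\dim\mathfrak m/\mathfrak m^2$ and the lengths of the $A/\mathfrak m^n$, whose growth rate is the Krull dimension. So if $A$ is regular and contains a field, then the same holds for $B$, and by Cohen's structure theorem both are power series rings in the same number of variables over the same field. If the residue field is finite, the truncations are finite rings, the $I_n$ are nonempty finite sets, and an inverse limit of nonempty finite sets is nonempty. Beyond these cases the following facts are known.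
\begin{enumerate}
\item[(K1)] Without the domain hypothesis, the answer is yes if the residue field is algebraic over its prime field.
\item[(K2)] Without the domain hypothesis, the answer is in general no. Gabber gave counterexamples in equal characteristic $0$ with residue field of transcendence degree $1$ over $\mathbb Q$, and in equal characteristic $p>0$ with residue field of infinite transcendence degree over $\mathbb F_p$. These counterexamples are not integral domains.
\item[(K3)] The answer is yes when $A$ and $B$ are reduced, equicharacteristic, equidimensional formal germs of isolated singularities.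
\end{enumerate}
In view of (K2) and (K3) one may hope that the failure is tied to zero divisors and disappears for domains. It does not.

\begin{theorem}\label{thm:A}
For every prime $p$ there are complete local noetherian domains $A\not\cong B$ of dimension $2$ and characteristic $p$, with residue field an algebraic closure of $\mathbb F_p(a_0,a_1,\dots)$, where the $a_i$ are algebraically independent, that have isomorphic truncations.
\end{theorem}

The residue field here has infinite transcendence degree. The next theorem shows that a single transcendental element suffices; by (K1), nothing of this kind exists for $d=0$.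

\begin{theorem}\label{thm:B}
Let $k_0$ be a prime field and $d\ge1$ any cardinal. There are a field $k\supset k_0$ with $\operatorname{trdeg}_{k_0}k=d$ and two-dimensional complete local noetherian domains $A\not\cong B$, containing a field, with residue field $k$ and isomorphic truncations. If $k_0=\mathbb F_p$, such $A$ and $B$ also exist in mixed characteristic $(0,p)$, with the same $k$.
\end{theorem}

The field $k$ of Theorem~\ref{thm:B} is built for the purpose. For algebraically closed residue fields of characteristic $p$ the picture is different, and complete.

\begin{theorem}\label{thm:C}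
Let $k$ be an algebraically closed field of characteristic $p>0$. Among complete local noetherian rings of characteristic $p$ with residue field $k$ (domains or not), the implication ``isomorphic truncations $\Rightarrow$ isomorphic'' holds if and only if $\operatorname{trdeg}_{\mathbb F_p}k\ne\aleph_0$. If $\operatorname{trdeg}_{\mathbb F_p}k=\aleph_0$, it already fails for two-dimensional domains.
\end{theorem}

The domains constructed for Theorems~\ref{thm:A} and \ref{thm:B} are not normal, and the proof uses their normalization. Normality does not rescue the implication.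

\begin{theorem}\label{thm:D}
For every prime $p$ there are complete local noetherian domains $A\not\cong B$ of characteristic $p$ with isomorphic truncations that are normal three-dimensional hypersurfaces.
\end{theorem}

The counterexamples separate two tasks. The first is a model problem about a complete discrete valuation ring $O$ with a fixed uniformizer $\pi$: find $\mu,\nu\in O$ that are conjugate modulo $\pi^n$ for every $n$ under the automorphisms of $O$ fixing $\pi$, but are not conjugate. The second is to build a domain $A_\mu$ from which $O$, $\pi$ and $\mu$ can be read off by ring-theoretic means, and whose reduction modulo $\pi^n$ depends only on $\mu$ modulo $\pi^n$. Section~\ref{sec:model} solves the model problem in the simplest case, Section~\ref{sec:family} constructs $A_\mu$ and proves Theorem~\ref{thm:A}, and Section~\ref{sec:B} solves the model problem for every transcendence degree. Sections~\ref{sec:C} and \ref{sec:D} prove Theorems~\ref{thm:C} and \ref{thm:D}. The facts (K1) and (K3) are used only to discuss sharpness, mainly in Section~\ref{sec:sharp}.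

\section{The model problem: a marked element of a discrete valuation ring}\label{sec:model}

Let $O$ be a complete discrete valuation ring with uniformizer $\pi$ and residue field $k=O/\pi O$. Every ring automorphism $\tau$ of $O$ preserves the ideals $\pi^nO$. It is therefore continuous, so that $\tau(\sum x_i\pi^i)=\sum\tau(x_i)\tau(\pi)^i$ for $x_i\in O$, and it induces an automorphism of $k$. Let $\operatorname{Aut}(O,\pi)$ be the group of ring automorphisms of $O$ that fix $\pi$. For $\mu,\nu\in O$ we say that $\mu$ is
\begin{itemize}
\item \emph{conjugate} to $\nu$ if $\tau(\mu)=\nu$ for some $\tau\in\operatorname{Aut}(O,\pi)$;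
\item \emph{conjugate to $\nu$ to order $n$} if $\tau(\mu)\equiv\nu\bmod\pi^n$ for some $\tau\in\operatorname{Aut}(O,\pi)$.
\end{itemize}
We want $\mu$ and $\nu$ that are conjugate to every order but not conjugate.

Let $k$ be an algebraic closure of $\mathbb F_p(a_0,a_1,a_2,\dots)$ with the $a_i$ algebraically independent, let $O=k[[z]]$ and $\pi=z$, and put
\begin{equation}\label{eq:shift}
\mu=a_0+a_1z+a_2z^2+\cdots,\qquad \nu=a_1+a_2z+a_3z^2+\cdots .
\end{equation}
An automorphism $\sigma$ of $k$ acts on $O$ through the coefficients and fixes $z$. To make $\mu$ and $\nu$ agree modulo $z$ we need $\sigma(a_0)=a_1$, and the transposition of $a_0$ and $a_1$ does this. To make them agree modulo $z^2$ we need $a_0\mapsto a_1\mapsto a_2$, and we close the cycle by $a_2\mapsto a_0$; then $\mu$ goes to $a_1+a_2z+a_0z^2+a_3z^3+\cdots$. At each order the displaced element $a_0$ is stored one step further out. In the limit the cycles become the shift $a_i\mapsto a_{i+1}$, which is an embedding of $k$ into itself that misses $a_0$.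

\begin{proposition}\label{prop:shift}
The series $\mu$ and $\nu$ of \eqref{eq:shift} are conjugate to every order, by automorphisms of $k$ acting on coefficients, but they are not conjugate. Moreover $\tau(k)=k$ for every ring automorphism $\tau$ of $O=k[[z]]$.
\end{proposition}

\begin{proof}
Fix $n$. The permutation $a_i\mapsto a_{i+1}$ $(i<n)$, $a_n\mapsto a_0$, $a_j\mapsto a_j$ $(j>n)$ of the transcendence basis defines an automorphism of $\mathbb F_p(a_0,a_1,\dots)$, which extends to an automorphism $\sigma_n$ of the algebraic closure $k$. Acting on coefficients, $\sigma_n$ sends $\mu$ to a series congruent to $\nu$ modulo $z^n$.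

Since $k$ is perfect, the set of $p^j$-th powers in $O$ is $k[[z^{p^j}]]$, and so $k=\bigcap_jO^{p^j}$. The right side is preserved by every ring automorphism $\tau$, hence $\tau(k)=k$. Suppose that $\tau(z)=z$ and $\tau(\mu)=\nu$, and let $\sigma=\tau|_k\in\operatorname{Aut}(k)$. Then $\sum\sigma(a_i)z^i=\nu$, so $\sigma(a_i)=a_{i+1}$ for all $i$. Now $k=\sigma(k)$ is algebraic over $\sigma(\mathbb F_p(a_0,a_1,\dots))=\mathbb F_p(a_1,a_2,\dots)$, although $a_0$ is transcendental over this field.
\end{proof}

\begin{remark}\label{rem:coeff}
The proof compares coefficients, which requires $\tau(k)=k$; this is where characteristic $p$ and perfectness enter. For $k=\mathbb Q(a)$ the assignment $a\mapsto a+z$, $z\mapsto z$ defines an automorphism of $k[[z]]$ that moves $k$: a nonzero polynomial in $a+z$ over $\mathbb Q$ is a unit, so $k$ maps into $k[[z]]$, and the resulting endomorphism fixes $z$ and induces the identity on the residue field, hence is bijective. Section~\ref{sec:B} avoids this difficulty by using coefficients that are algebraic over the prime field.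
\end{remark}

\section{A two-dimensional domain that remembers $(O,\pi,\mu)$}\label{sec:family}

Let $O$, $\pi$, $k$ be as at the start of Section~\ref{sec:model}, and let $S=O[[s]]$, a regular local ring of dimension $2$. We look for $A_\mu$ among the subrings of $S$ that contain $O$ and $s^cS$ for some $c$. Such a ring is a domain, its normalization recovers $S$, and its conductor recovers the ideal $sS$, hence $O=S/sS$. What an abstract isomorphism can still change is the generator $s$, which may be multiplied by a unit $u=u_0+u_1s+\cdots$. Two further generators of $A_\mu$ remove this freedom. A monomial $s^e$, followed by a gap of three missing exponents, forces $u_1=u_2=u_3=0$. A second generator with four consecutive terms then transforms by the scalar $u_0$ alone; its first two coefficients force $u_0=1$, and its last two coefficients are $\pi$ and $\mu$.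

Let $e=9$ if $2=0$ in $O$, and $e=8$ otherwise, so that $e\ge 8$ and $e\ne0$ in $O$. For $\mu\in O$ put
\[
g_\mu=s^{e+4}+s^{e+5}+\pi s^{e+6}+\mu s^{e+7},\qquad M_\mu=Os^e\oplus Og_\mu\oplus s^{e+8}S,\qquad A_\mu=O\oplus M_\mu\subset S.
\]
Then $M_\mu=A_\mu\cap s^eS$. Since $2e\ge e+8$, a product of two elements of $M_\mu$ lies in $s^{e+8}S$, so $A_\mu$ is a subring of $S$. Recall that the \emph{conductor} of a domain $A$ in its integral closure $\tilde A$ is $\{f\in\tilde A: f\tilde A\subset A\}$; it is an ideal of $\tilde A$.

\begin{lemma}\label{lem:basic}
The ring $A_\mu$ is a complete local noetherian domain of dimension $2$ with residue field $k$, and $\pi$ lies in its maximal ideal. Its integral closure in its fraction field is $S$, and the radical in $S$ of the conductor $\mathfrak c$ is $sS$.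
\end{lemma}

\begin{proof}
Let $T=O[[s^{e+8}]]\subset A_\mu$. This is a complete local noetherian ring of dimension $2$, and $S$ is a free $T$-module on $1,s,\dots,s^{e+7}$. So the $T$-submodule $A_\mu$ of $S$ is finite over $T$. A finite algebra over a complete local noetherian ring is a finite product of complete local noetherian rings; as $A_\mu$ is a domain there is one factor. The extension $T\subset A_\mu$ is integral, so $\dim A_\mu=2$. Since $S$ is integral over $A_\mu$, the maximal ideal of $A_\mu$ is $\mathfrak m_S\cap A_\mu$, which contains $\pi$. The residue field of $A_\mu$ embeds in $S/\mathfrak m_S=k$, and $O\subset A_\mu$ already maps onto $k$.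

Each $f\in S$ equals $(fs^{e+8})/s^{e+8}$ and so lies in the fraction field of $A_\mu$. As $S$ is regular, hence normal, and integral over $A_\mu$, it is the integral closure. We have $s^{e+8}\in\mathfrak c$, so $s\in\sqrt{\mathfrak c}$. Conversely, if $f=\sum f_is^i\in\mathfrak c$, then $sf\in A_\mu$ has coefficient $f_0$ at $s^1$, while this coefficient vanishes for all elements of $A_\mu$. Thus $\mathfrak c$ lies in the prime ideal $sS$, and $\sqrt{\mathfrak c}=sS$.
\end{proof}

\begin{proposition}\label{prop:dict}
Let $\mu,\nu\in O$.
\begin{enumerate}
\item[(a)] The rings $A_\mu$ and $A_\nu$ are isomorphic if and only if $\mu$ is conjugate to $\nu$.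
\item[(b)] If $\mu$ is conjugate to $\nu$ to order $n$, then the $n$-th truncations of $A_\mu$ and $A_\nu$ are isomorphic.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) If $\tau\in\operatorname{Aut}(O,\pi)$ and $\tau(\mu)=\nu$, then $\tau$ acting on coefficients is an automorphism of $S$ that sends $g_\mu$ to $g_\nu$ and $A_\mu$ onto $A_\nu$.

Conversely, let $\theta\colon A_\mu\to A_\nu$ be a ring isomorphism. It extends to the fraction fields and then restricts to an automorphism, still written $\theta$, of the common integral closure $S$. It carries conductor to conductor, so $\theta(sS)=sS$ by Lemma~\ref{lem:basic}. Hence $\theta(s)=us$ with a unit $u=\sum u_is^i$ of $S$, and $\theta$ induces an automorphism $\tau$ of $O=S/sS$. Also $\theta(s^jS)=s^jS$ for all $j$, and therefore $\theta(M_\mu)=M_\nu$.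

The map $\theta$ need not send $O$ into $O$, but the error is harmless. For $a\in O$ we have $\theta(a)\in A_\nu\subset O+s^eS$, so $\theta(a)\in\tau(a)+s^eS$. If $i\ge e$, then $\theta(a)(us)^i\equiv\tau(a)(us)^i$ modulo $s^{2e}S\subset s^{e+8}S$. So for $f=\sum_{i\ge e}f_is^i$,
\begin{equation}\label{eq:theta}
\theta(f)\equiv\sum_{i=e}^{e+7}\tau(f_i)(us)^i\pmod{s^{e+8}S}.
\end{equation}

Apply $\theta$ to $s^e$. The element $u^es^e$ lies in $M_\nu$, so its coefficients at $s^{e+1},s^{e+2},s^{e+3}$ vanish. If some $u_j$ with $j\in\{1,2,3\}$ were nonzero and $j$ were minimal, then $u^e\equiv u_0^e+eu_0^{e-1}u_js^j\bmod s^{j+1}$, and $eu_0^{e-1}u_j\ne0$ because $O$ is a domain, $e\neq0$ in $O$ and $u_0$ is a unit. Hence $u\equiv c\bmod s^4$, where $c=u_0\in O^*$.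

Apply $\theta$ to $g_\mu$. For $i\ge e+4$ we now have $(us)^i\equiv c^is^i\bmod s^{e+8}$, so \eqref{eq:theta} gives
\[
\theta(g_\mu)\equiv c^{e+4}s^{e+4}+c^{e+5}s^{e+5}+c^{e+6}\tau(\pi)s^{e+6}+c^{e+7}\tau(\mu)s^{e+7}\pmod{s^{e+8}S}.
\]
This element of $M_\nu$ has no term $s^e$, so it is congruent to $ag_\nu$ for some $a\in O$. The first two coefficients give $a=c^{e+4}=c^{e+5}$, so $c=a=1$, and the last two give $\tau(\pi)=\pi$ and $\tau(\mu)=\nu$.

(b) Let $\tau\in\operatorname{Aut}(O,\pi)$ with $\tau(\mu)\equiv\nu\bmod\pi^n$. Since $A_\mu\cong A_{\tau(\mu)}$ by (a), we may assume $\mu\equiv\nu\bmod\pi^n$. Let $\psi\colon A_\mu\to A_\nu$ be the $O$-linear bijection that is the identity on $O\oplus Os^e\oplus s^{e+8}S$ and sends $g_\mu$ to $g_\nu$. We show that $\psi$ is multiplicative modulo $\pi^nA_\nu$. By bilinearity it suffices to treat products $fh$ with one factor in $O$, where $\psi(fh)=\psi(f)\psi(h)$ by $O$-linearity and $\psi|_O=\mathrm{id}$, and products with $f,h\in M_\mu$. In the second case $fh\in s^{e+8}S$, so $\psi(fh)=fh$. The differences $\psi(f)-f$ and $\psi(h)-h$ are multiples of $(\nu-\mu)s^{e+7}\in\pi^ns^{e+7}S$, and therefore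
\[
\psi(f)\psi(h)-\psi(fh)=(\psi(f)-f)\psi(h)+f(\psi(h)-h)\in\pi^ns^{2e+7}S\subset\pi^ns^{e+8}S\subset\pi^nA_\nu .
\]
So $A_\mu\to A_\nu/\pi^nA_\nu$ is a surjective ring homomorphism, with kernel $\psi^{-1}(\pi^nA_\nu)=\pi^nA_\mu$. Thus $A_\mu/\pi^nA_\mu\cong A_\nu/\pi^nA_\nu$. Since $\pi^n$ lies in the $n$-th power of the maximal ideal, dividing both sides by the $n$-th power of the maximal ideal gives the $n$-th truncations.
\end{proof}

\begin{remark}
The condition $e\ne0$ in $O$ is needed. Take $e=8$ with $2=0$ in $O$, and let $\theta$ be the $O$-algebra automorphism $s\mapsto us$ of $S$ with $u=1+ts^2$, $t\in O$. Modulo $s^{16}$ it fixes $s^8$, $s^{12}$, $s^{14}$, $s^{15}$ (because $u^4=1+t^4s^8$) and sends $s^{13}$ to $s^{13}+ts^{15}$. So it sends $g_\mu$ to $g_{\mu+t}$, and all rings $A_\mu$ would be isomorphic.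
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $k$, $O=k[[z]]$, $\pi=z$, $\mu$, $\nu$ be as in \eqref{eq:shift}, and put $A=A_\mu$, $B=A_\nu$. By Lemma~\ref{lem:basic} these are complete local noetherian domains of dimension $2$ with residue field $k$, and they contain $k$. By Propositions~\ref{prop:shift} and \ref{prop:dict} they have isomorphic truncations and are not isomorphic.
\end{proof}

\section{Residue fields of arbitrary transcendence degree}\label{sec:B}

The shift needs infinitely many independent elements and, by Remark~\ref{rem:coeff}, a canonical coefficient field. To reach transcendence degree $1$ in all characteristics we take the coefficients of $\mu$ and $\nu$ to be sequences $(c_m)$ and $(b_m)$ of algebraic elements, with $b_m$ conjugate to $c_m$ over the prime field $k_0$. On an algebraic closure $E$ of $k_0$ there will be an automorphism with $c_m\mapsto b_m$ for all $m$ at once, so the obstruction has to come from a larger field $k\supset E$. We build a tower of rational function fields whose $m$-th step involves $c_m$. The union of the tower does not change when finitely many steps are dropped, so finitely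 many $c_m$ can be moved freely. On the other hand the union determines the tower far out, up to a shift of the index and affine changes of coordinate, and this prevents moving all $c_m$.

\subsection{The field $k$}

Let $k_0$ be $\mathbb Q$ or $\mathbb F_p$, and let $q_0,q_1,\dots$ be distinct primes. Inside an algebraic closure $E$ of $k_0$ choose:
\begin{itemize}
\item if $k_0=\mathbb Q$: $E_m=\mathbb Q(\sqrt{q_m})$, $c_m=1+\sqrt{q_m}$, $b_m=1-\sqrt{q_m}$;
\item if $k_0=\mathbb F_p$: $E_m=\mathbb F_{p^{q_m}}$, an element $c_m\in E_m\setminus\mathbb F_p$ with $\operatorname{Tr}_{E_m/\mathbb F_p}(c_m)\ne0$, and $b_m=c_m^p$. Such $c_m$ exists, since $p^{q_m-1}(p-1)>p-1$ elements have nonzero trace and at most $p-1$ of them lie in $\mathbb F_p$.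
\end{itemize}
In both cases $E_m$ is Galois of prime degree over $k_0$, the element $c_m\notin k_0$ generates it, $b_m\ne c_m$ is a conjugate of $c_m$, and $\operatorname{Tr}_{E_m/k_0}(c_m)\ne0$. For a set $\Sigma$ of indices let $F_\Sigma$ be the compositum of the $E_m$ with $m\in\Sigma$ (so $F_\emptyset=k_0$), and let $F$ be the compositum of all $E_m$. The degree of $E_0\cdots E_m$ over $k_0$ is the product of the degrees of the $E_j$: it is $2^{m+1}$ for $\mathbb Q$ because no nonempty product of distinct primes is a square, and $q_0\cdots q_m$ for $\mathbb F_p$. Hence $\operatorname{Gal}(F/k_0)=\prod_m\operatorname{Gal}(E_m/k_0)$. If $\Sigma\cap\Sigma'=\emptyset$, every element of this group is the product of an element supported on $\Sigma$, which fixes $F_{\Sigma'}$, and an element supported off $\Sigma$, which fixes $F_\Sigma$. Therefore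
\begin{equation}\label{eq:disjoint}
F_\Sigma\cap F_{\Sigma'}=k_0\qquad\text{if }\Sigma\cap\Sigma'=\emptyset .
\end{equation}

Let $\ell$ be a prime different from the characteristic of $k_0$, and let $P_m(X)=X^\ell+c_m$. Define
\[
k_1=\bigcup_{m\ge0}E(t_m),\qquad t_m=P_m(t_{m+1})=t_{m+1}^\ell+c_m,
\]
the direct limit of the rational function fields $E(t_m)$ along the embeddings $t_m\mapsto P_m(t_{m+1})$. Let $k=k_1(u_j)_{j\in J}$ be purely transcendental over $k_1$ with $1+|J|=d$. Then $\operatorname{trdeg}_{k_0}k=d$. The elements of $k$ algebraic over $k_0$ form the field $E$, so $\sigma(E)=E$ for every $\sigma\in\operatorname{Aut}(k)$.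

\begin{proposition}\label{prop:field}
\begin{enumerate}
\item[(a)] For every $n$ there is $\sigma_n\in\operatorname{Aut}(k)$ with $\sigma_n(c_m)=b_m$ for all $m<n$.
\item[(b)] There is no $\sigma\in\operatorname{Aut}(k)$ with $\sigma(c_m)=b_m$ for all $m$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of \emph{(a)}]
Take the element of $\operatorname{Gal}(F/k_0)$ with $c_m\mapsto b_m$ for $m<n$ and $c_m\mapsto c_m$ for $m\ge n$, and extend it to an automorphism $\rho$ of $E$. For $m\ge n$ let $\sigma_n$ act on $E(t_m)$ by $\rho$ on $E$ and $t_m\mapsto t_m$. These automorphisms respect the relations $t_m=t_{m+1}^\ell+c_m$ for $m\ge n$, so they define an automorphism of $k_1=\bigcup_{m\ge n}E(t_m)$. Extend it to $k$ by $u_j\mapsto u_j$.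
\end{proof}

The proof of (b) needs three lemmas: automorphisms of $k$ preserve $k_1$; automorphisms of $k_1$ preserve the place at infinity and the ring $\bigcup E[t_m]$; and a polynomial determines its right composition factor of a given degree.

\subsection{Three lemmas on the tower}

The elements $t_m$ are polynomials of arbitrarily large degree in other elements of $k$. An element that really involves a variable $u_j$ cannot have this property.

\begin{lemma}\label{lem:k1}
Every $\sigma\in\operatorname{Aut}(k)$ satisfies $\sigma(k_1)=k_1$.
\end{lemma}

\begin{proof}
We use three facts about a rational function field $K(u)$ over a field $K$: every $y\in K(u)\setminus K$ is transcendental over $K$; for such $y$ the degree $[K(u):K(y)]$ is finite; and $[K(y):K(f(y))]=\deg f$ for a nonconstant polynomial $f\in K[X]$.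

Let $x=\sigma(t_m)$. For each $r\geq1$ we have $x=f_r(y_r)$ with $y_r=\sigma(t_{m+r})$, where $f_r\in E[X]$ is obtained by applying $\sigma$ to the coefficients of $P_m\circ\dots\circ P_{m+r-1}$ and has degree $\ell^r$. Fix $j\in J$ and let $K_j=k_1(u_{j'})_{j'\ne j}$, so that $k=K_j(u_j)$. If $x\notin K_j$, then $y_r\notin K_j$, and the finite number $[k:K_j(x)]$ is at least $[K_j(y_r):K_j(x)]=\ell^r$ for all $r$, which is absurd. So $x\in K_j$ for every $j$.

Let $J_0\subset J$ be a finite set, minimal with the property $x\in k_1(u_j)_{j\in J_0}$. Suppose $j\in J_0$, and put $K=k_1(u_{j'})_{j'\in J_0\setminus\{j\}}$. Then $x\in K(u_j)\setminus K$, so $u_j$ is algebraic over $K(x)\subset K_j$, although $u_j$ is transcendental over $K_j$. Hence $J_0=\emptyset$ and $x\in k_1$. Together with $\sigma(E)=E$ this gives $\sigma(k_1)\subset k_1$, and the same applies to $\sigma^{-1}$.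
\end{proof}

To recover the polynomial rings $E[t_m]$ from the abstract field $k_1$ we have to single out the point at infinity. Value groups do this. By a \emph{place} of a field $K\supset E$ we mean a valuation ring $V$ of $K$ with $E\subset V\ne K$; its \emph{value group} is the ordered group $K^*/V^*$. Since $E$ is algebraically closed, the places of $E(t)$ are the local rings $\mathcal O_x$ of the points $x\in\mathbb P^1(E)=E\cup\{\infty\}$, with uniformizer $t-x$ or $1/t$.

\begin{lemma}\label{lem:places}
The field $k_1$ has exactly one place $V_\infty$ whose value group is not isomorphic to $\mathbb Z$. It is the valuation ring of a valuation $v_\infty$ with value group $\mathbb Z[1/\ell]$ and $v_\infty(t_m)=-\ell^{-m}$. The intersection of all other places is $R=\bigcup_mE[t_m]$. For every $\sigma\in\operatorname{Aut}(k_1)$ we have $\sigma(R)=R$, and $v_\infty\circ\sigma=\ell^iv_\infty$ for some $i\in\mathbb Z$.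
\end{lemma}

\begin{proof}
\emph{Places as sequences.} Let $V$ be a place of $k_1$. It does not contain $E(t_m)$, because $V$ is integrally closed in $k_1$ and $k_1$ is algebraic over $E(t_m)$. So $V\cap E(t_m)$ is the local ring of a point $x_m\in\mathbb P^1(E)$ in the coordinate $t_m$. If $x_{m+1}$ is finite, then $t_{m+1}\equiv x_{m+1}$ modulo the maximal ideal of $V$, hence $t_m\equiv P_m(x_{m+1})$ and $x_m=P_m(x_{m+1})$. If $x_{m+1}=\infty$, then $t_{m+1}\notin V$, hence $t_m\notin V$ because $t_{m+1}$ is integral over $E[t_m]$, and $x_m=\infty$. Thus either all $x_m$ are $\infty$, or all are finite and $x_m=P_m(x_{m+1})$. Conversely, for such a sequence the local rings of the $x_m$ are nested, each being the intersection of the next with $E(t_m)$, and their union is a place. So there is one place $V_\infty$ at infinity, and the others are the \emph{finite} places. As $P_m\colon E\to E$ is onto, every point of $E$ at level $m$ occurs in a finite place.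

\emph{Value groups.} The value group of $V$ is the increasing union of the infinite cyclic groups $\Gamma_m$ generated by the values of the uniformizers at the $x_m$. At infinity $t_m^{-1}=t_{m+1}^{-\ell}(1+c_mt_{m+1}^{-\ell})^{-1}$, so $[\Gamma_{m+1}:\Gamma_m]=\ell$ for all $m$, and the normalization $v_\infty(t_0)=-1$ gives $v_\infty(t_m)=-\ell^{-m}$ and value group $\mathbb Z[1/\ell]$, which is not cyclic. At a finite place
\[
t_m-x_m=t_{m+1}^\ell-x_{m+1}^\ell=\prod_{\zeta^\ell=1}(t_{m+1}-\zeta x_{m+1}),
\]
where $\zeta$ runs through $\ell$ distinct elements of $E$ because $\ell\ne0$ in $E$. So $[\Gamma_{m+1}:\Gamma_m]$ is $\ell$ if $x_{m+1}=0$ and $1$ otherwise. We claim that $x_{m+1}=0$ for at most one $m$. Suppose $x_{j+1}=x_{m+1}=0$ with $j<m$. Then $0=x_{j+1}=y^\ell+c_{j+1}$ with $y=x_{j+2}=P_{j+2}\circ\dots\circ P_m(0)\in F_{\{j+2,\dots,m\}}$ (and $y=0$ if $m=j+1$). By \eqref{eq:disjoint}, $c_{j+1}\in E_{j+1}\cap F_{\{j+2,\dots,m\}}=k_0$, which is false. Hence the chain $\Gamma_m$ stabilizes and the value group is infinite cyclic.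

\emph{The ring $R$.} An element of $E(t_m)$ lies in all finite places if and only if it has no pole at any point of $E$, that is, if and only if it lies in $E[t_m]$.

\emph{Automorphisms.} Since $\sigma(E)=E$, the automorphism $\sigma$ permutes the places and preserves the isomorphism type of the value group. So it fixes $V_\infty$, permutes the finite places, and preserves $R$. The valuations $v_\infty\circ\sigma$ and $v_\infty$ have the same ring, so they differ by an order-preserving automorphism of $\mathbb Z[1/\ell]$. An additive automorphism of $\mathbb Z[1/\ell]$ is multiplication by a unit $\pm\ell^i$ of this ring, and preserving the order forces the sign $+$.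
\end{proof}

\begin{lemma}\label{lem:factor}
Let $f,g,\tilde f,\tilde g\in E[X]$ be nonconstant with $f\circ g=\tilde f\circ\tilde g$, and suppose that $\epsilon=\deg f=\deg\tilde f$ is nonzero in $E$. Then $g=\alpha\tilde g+\beta$ with $\alpha\in E^*$, $\beta\in E$.
\end{lemma}

\begin{proof}
The polynomials $g$ and $\tilde g$ have the same degree $\delta$. Replacing $g$ by $g/\gamma$ and $f(X)$ by $f(\gamma X)$, where $\gamma$ is the leading coefficient of $g$, and doing the same for $\tilde g$ and $\tilde f$, we may assume that $g$ and $\tilde g$ are monic. Then $f$ and $\tilde f$ have the same leading coefficient, and all terms of $f\circ g$ and $\tilde f\circ\tilde g$ other than the top powers $g^\epsilon$, $\tilde g^\epsilon$ have degree at most $(\epsilon-1)\delta$. Hence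
\[
(g-\tilde g)\sum_{j=0}^{\epsilon-1}g^j\tilde g^{\,\epsilon-1-j}=g^\epsilon-\tilde g^{\,\epsilon}
\]
has degree at most $(\epsilon-1)\delta$. The sum has leading coefficient $\epsilon\ne0$ in degree $(\epsilon-1)\delta$, so $g-\tilde g$ is constant.
\end{proof}

The hypothesis on $\epsilon$ matters: in characteristic $p$ one has $X^p\circ(X^p+X)=(X^p+X)\circ X^p$.

\subsection{No automorphism conjugates all $c_m$}

\begin{proof}[Proof of Proposition~\ref{prop:field}\emph{(b)}]
Suppose $\sigma(c_m)=b_m$ for all $m$. By Lemma~\ref{lem:k1} we may regard $\sigma$ as an automorphism of $k_1$. Put $\tilde t_m=\sigma(t_m)$ and $\tilde P_m=X^\ell+b_m$, so that $\tilde t_m=\tilde P_m(\tilde t_{m+1})$. By Lemma~\ref{lem:places} there is $i\in\mathbb Z$ with $v_\infty(\tilde t_m)=-\ell^{\,i-m}$, and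
\[
R=\bigcup_mE[t_m]=\bigcup_mE[\tilde t_m].
\]
So $R$ carries two towers of polynomial rings, and $t_m$ and $\tilde t_{m+i}$ have the same value at infinity.

\emph{The towers agree far out.} Let $m_1\geq -i$ be such that $\tilde t_0\in E[t_{m_1}]$, and let $m\ge m_1$. Choose $N\ge m+i$ with $t_m\in E[\tilde t_N]$, and write $\tilde t_0=f(t_m)$ and $t_m=g(\tilde t_N)$. If $y\in k_1$ has $v_\infty(y)<0$, then $v_\infty(h(y))=\deg(h)\,v_\infty(y)$ for nonzero $h\in E[X]$. This gives $\deg f=\ell^{m+i}$ and $\deg g=\ell^{N-m-i}$. Put $\tilde f=\tilde P_0\circ\dots\circ\tilde P_{m+i-1}$ and $\tilde g=\tilde P_{m+i}\circ\dots\circ\tilde P_{N-1}$, an empty composition being $X$. Then $\tilde t_0=\tilde f(\tilde t_{m+i})$, $\tilde t_{m+i}=\tilde g(\tilde t_N)$ and $\deg\tilde f=\ell^{m+i}$. Both $f\circ g$ and $\tilde f\circ\tilde g$ take the value $\tilde t_0$ at $\tilde t_N$, which is transcendental over $E$, so they are equal. By Lemma~\ref{lem:factor}, $t_m=g(\tilde t_N)$ is an affine function of $\tilde g(\tilde t_N)=\tilde t_{m+i}$. Thus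
\[
\tilde t_{m+i}=\alpha_mt_m+\beta_m,\qquad\alpha_m\in E^*,\ \beta_m\in E\qquad(m\ge m_1).
\]

\emph{Comparing the relations.} Substituting into $\tilde t_{m+i}=\tilde t_{m+i+1}^{\,\ell}+b_{m+i}$ gives an identity of polynomials in $t_{m+1}$:
\[
\alpha_m(t_{m+1}^\ell+c_m)+\beta_m=(\alpha_{m+1}t_{m+1}+\beta_{m+1})^\ell+b_{m+i}\qquad(m\ge m_1).
\]
The coefficient of $t_{m+1}^{\ell-1}$ is $0$ on the left and $\ell\alpha_{m+1}^{\ell-1}\beta_{m+1}$ on the right, so $\beta_{m+1}=0$. For $m>m_1$ both $\beta_m$ and $\beta_{m+1}$ vanish, and the leading and constant coefficients give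
\[
\alpha_m=\alpha_{m+1}^\ell,\qquad b_{m+i}=\alpha_mc_m\qquad(m>m_1).
\]
Fix $m>m_1$ and let $M=|i|+1$. The second equation shows $\alpha_m\in F_{\{m,m+i\}}$, and the first shows $\alpha_m=\alpha_{m+M}^{\ell^M}\in F_{\{m+M,\,m+M+i\}}$. Since $M>|i|$, the two index sets are disjoint, so $\alpha_m\in k_0$ by \eqref{eq:disjoint}. If $i\ne0$, then $c_m=\alpha_m^{-1}b_{m+i}\in E_m\cap E_{m+i}=k_0$, which is false. If $i=0$, then $b_m=\alpha_mc_m$; conjugate elements have the same trace, so $\operatorname{Tr}(c_m)=\alpha_m\operatorname{Tr}(c_m)$ with $\operatorname{Tr}(c_m)\ne0$. Hence $\alpha_m=1$ and $b_m=c_m$, which is false as well.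
\end{proof}

\begin{remark}
The trace condition is needed in the last line. With $c_m=\sqrt{q_m}$, $b_m=-\sqrt{q_m}$ and $\ell$ odd, an automorphism of $E$ with $c_m\mapsto-c_m$ for all $m$ extends to $k_1$ by $t_m\mapsto-t_m$.
\end{remark}

\subsection{Proof of Theorem~\ref{thm:B}}

We transfer Proposition~\ref{prop:field} to the model problem. In \emph{equal characteristic} let $O=k[[z]]$ and $\pi=z$, and put $[c]=c$ for $c\in E^*$. In \emph{mixed characteristic}, where $k_0=\mathbb F_p$, let $O$ be a complete discrete valuation ring of characteristic $0$ with maximal ideal $pO$ and residue field $k$, which exists by \cite[Theorem~29.1]{Mat}, and let $\pi=p$. An element $c\in E^*$ has finite order prime to $p$. For $r$ prime to $p$ the roots of $X^r-1$ in $k$ are simple, so by Hensel's lemma each lifts uniquely to a root in $O$. Hence there is a unique root of unity $[c]\in O$ of order prime to $p$ with residue $c$. In both settings: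
\begin{enumerate}
\item[(L1)] Every $\sigma\in\operatorname{Aut}(k)$ is induced by some $\tau\in\operatorname{Aut}(O,\pi)$.
\item[(L2)] If $\tau\in\operatorname{Aut}(O)$ induces $\sigma$ on $k$, then $\tau([c])=[\sigma(c)]$ for all $c\in E^*$.
\end{enumerate}
For (L1) in equal characteristic let $\sigma$ act on coefficients. In mixed characteristic $\sigma$ lifts to a local homomorphism $\tau\colon O\to O$ by \cite[Theorem~29.2]{Mat}. It fixes $p$; it is injective because every nonzero ideal of $O$ contains a power of $p$; and it is surjective by successive approximation, being surjective modulo $p$ with $O$ $p$-adically complete. For (L2) in mixed characteristic, $\tau([c])$ is a root of unity of order prime to $p$ with residue $\sigma(c)$. In equal characteristic, $\tau(c)$ is a root in the domain $O$ of the minimal polynomial of $c$ over $k_0$; this polynomial splits over $E$, so $\tau(c)\in E$, and $\tau(c)$ equals its residue $\sigma(c)$.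

All $c_m$ and $b_m$ are nonzero. Put
\[
\mu=\sum_{m\ge0}[c_m]\pi^m,\qquad\nu=\sum_{m\ge0}[b_m]\pi^m,\qquad A=A_\mu,\qquad B=A_\nu .
\]
By Lemma~\ref{lem:basic}, $A$ and $B$ are two-dimensional complete local noetherian domains with residue field $k$; they contain $O$, so they contain the field $k$ in the first setting and have characteristic $0$ in the second. If $\tau\in\operatorname{Aut}(O,\pi)$ induces $\sigma$, then $\tau(\mu)=\sum[\sigma(c_m)]\pi^m$ by (L2). Lifting the $\sigma_n$ of Proposition~\ref{prop:field}(a) by (L1), we see that $\mu$ is conjugate to $\nu$ to every order, so the truncations are isomorphic by Proposition~\ref{prop:dict}(b). If $A\cong B$, Proposition~\ref{prop:dict}(a) gives $\tau$ and $\sigma$ with $\sum[\sigma(c_m)]\pi^m=\sum[b_m]\pi^m$. Reducing modulo $\pi$ gives $\sigma(c_0)=b_0$; subtracting the equal first terms, dividing by $\pi$ and repeating gives $\sigma(c_m)=b_m$ for all $m$. This contradicts Proposition~\ref{prop:field}(b). \qed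

\section{Algebraically closed residue fields in characteristic $p$}\label{sec:C}

Throughout this section $k$ is an algebraically closed field, of characteristic $p>0$ from Lemma~\ref{lem:def} on. The proof of Theorem~\ref{thm:C} splits the compatibility problem of the introduction into a $k$-linear part, where the noetherian property of algebraic groups replaces finiteness, and a part about $\operatorname{Aut}(k)$, which is where the transcendence degree enters. For local rings $A$, $B$ write $A_n=A/\mathfrak m^n$, $B_n=B/\mathfrak n^n$.

\begin{lemma}\label{lem:linear}
Let $A$ and $B$ be complete local noetherian $k$-algebras with residue field $k$. If $A_n$ and $B_n$ are isomorphic as $k$-algebras for all $n$, then $A\cong B$.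
\end{lemma}

\begin{proof}
The algebras $A_n$ are finite-dimensional over $k$. The group $G_n$ of $k$-algebra automorphisms of $A_n$ is a Zariski closed subgroup of $GL(A_n)$, and it acts simply transitively, by composition, on the nonempty set $I_n$ of $k$-algebra isomorphisms $B_n\to A_n$. For $m\ge n$ the restriction $G_m\to G_n$ is a homomorphism of algebraic groups: in a basis of $A_m$ adapted to the subspace $\mathfrak m^n/\mathfrak m^m$ it extracts a diagonal block. The image of a homomorphism of linear algebraic groups is closed \cite[1.4]{Bor}. So the images $G_{m,n}\subset G_n$ form a decreasing sequence of closed subsets as $m$ grows, and this sequence stabilizes. The image $I_{m,n}$ of $I_m\to I_n$ is a single $G_{m,n}$-orbit and decreases with $m$. Once $G_{m,n}$ is constant, these are nested orbits of one group, hence equal. So $I_n'=\bigcap_mI_{m,n}$ is nonempty and equals $I_{m,n}$ for large $m$. Choosing $m$ with $I_{m,n+1}=I'_{n+1}$ and $I_{m,n}=I'_n$ and factoring $I_m\to I_{n+1}\to I_n$, we see that $I'_{n+1}$ maps onto $I'_n$. Lifting step by step gives an element of $\varprojlim I_n$, that is, an isomorphism $B\to A$.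
\end{proof}

For $\sigma\in\operatorname{Aut}(k)$, a ring isomorphism $\varphi$ between $k$-algebras is \emph{$\sigma$-semilinear} if $\varphi(cx)=\sigma(c)\varphi(x)$ for $c\in k$. We need to know which $\sigma$ occur for a finite-dimensional algebra. The answer is that the condition on $\sigma$ involves only countably many elements of $k$.

\begin{lemma}\label{lem:def}
Let $C$ be a finite-dimensional $k$-algebra and $H$ the group of all $\sigma\in\operatorname{Aut}(k)$ for which $C$ has a $\sigma$-semilinear ring automorphism. There is a countable subfield $L\subset k$ with $H=\operatorname{Aut}(k/L)$.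
\end{lemma}

\begin{proof}
\emph{From algebras to closed sets.} Let $r=\dim_kC$. A basis $(e_\alpha)$ of $C$ has structure constants $\gamma\in W=k^{r^3}$, defined by $e_\alpha e_\beta=\sum_\delta\gamma_{\alpha\beta}^\delta e_\delta$. The set $X\subset W$ of all $\gamma$ arising from bases of $C$ is an orbit of $GL_r(k)$ acting by change of basis. The action is given by polynomials with coefficients in $\mathbb F_p$ in the entries of $g$, in $\det(g)^{-1}$ and in $\gamma$. So for the coordinatewise action of $\sigma$ on $W$ we have $\sigma(g\gamma)=\sigma(g)\sigma(\gamma)$, and $\sigma$ permutes the orbits. It is also a homeomorphism for the Zariski topology, and the ideal of $\sigma(Z)$ is obtained from the ideal of a subset $Z$ by applying $\sigma$ to coefficients.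

Fix a basis $(e_\alpha)$ with constants $\gamma$. A $\sigma$-semilinear automorphism sends it to a basis with constants $\sigma(\gamma)$. Conversely, if $(e'_\alpha)$ is a basis with constants $\sigma(\gamma)$, then $\sum c_\alpha e_\alpha\mapsto\sum\sigma(c_\alpha)e'_\alpha$ is a $\sigma$-semilinear automorphism. So $\sigma\in H$ if and only if $\sigma(\gamma)\in X$, that is, $\sigma X=X$. The orbit $X$ is open in its closure $\bar X$: as the image of a morphism it contains a dense open subset of $\bar X$, and the translates of this subset cover $X$. If $\sigma\bar X=\bar X$, then $X$ and $\sigma X$ are dense open subsets of $\bar X$, so they meet, and being orbits they are equal. Thus, with $I\subset k[Y]$ the ideal of $\bar X$ in the coordinate ring of $W$,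
\[
\sigma\in H\iff\sigma\bar X=\bar X\iff\sigma I=I .
\]

\emph{The field $L$.} Well-order the countable set of monomials in the variables $Y$, and let $\mathcal B$ be the set of monomials that are not congruent modulo $I$ to a $k$-linear combination of smaller monomials. The image of $\mathcal B$ spans $k[Y]/I$, by induction along the ordering, and it is linearly independent, since a nontrivial relation would express its largest monomial by smaller ones. For each monomial $y$ write $y\equiv\sum_{b\in\mathcal B}\lambda_{y,b}b\bmod I$, and let $L$ be the countable field generated by all $\lambda_{y,b}$. If $\sigma I=I$, then also $y\equiv\sum\sigma(\lambda_{y,b})b$, so $\sigma$ fixes every $\lambda_{y,b}$. Conversely, the elements $y-\sum\lambda_{y,b}b$ span $I$ over $k$: modulo their span, an element of $I$ becomes a combination of monomials in $\mathcal B$ lying in $I$, which is $0$. So $\sigma|_L=\mathrm{id}$ implies $\sigma I=I$.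
\end{proof}

We recall two facts about the algebraically closed field $k$. First, an isomorphism $\varepsilon\colon L\to L^*$ between subfields of $k$ extends to an automorphism of $k$ if $\operatorname{trdeg}(k/L)=\operatorname{trdeg}(k/L^*)$: match transcendence bases and use the uniqueness of algebraic closures. Second, the fixed field of $\operatorname{Aut}(k/L)$ is the perfect closure $L'=\{x\in k:x^{p^j}\in L\text{ for some }j\}$. Indeed, $L'$ is fixed because $p$-th roots are unique; and by the first fact an element $x$ transcendental over $L$ can be moved to $x+1$, while an algebraic $x\notin L'$ can be moved to another root of its minimal polynomial.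

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $\operatorname{trdeg}_{\mathbb F_p}k=\aleph_0$, then $k$ is isomorphic to the residue field in Theorem~\ref{thm:A}, and the implication fails for two-dimensional domains. Let $\operatorname{trdeg}_{\mathbb F_p}k\ne\aleph_0$, and let $A$, $B$ be complete local noetherian rings of characteristic $p$ with residue field $k$ and isomorphic truncations.

\emph{Isomorphisms of truncations are semilinear.} By Cohen's theorem $A$ and $B$ contain coefficient fields, which make them $k$-algebras with residue field $k$. If $p^j\ge n$, then $(c+y)^{p^j}=c^{p^j}$ in $A_n$ for $c\in k$ and $y$ in the maximal ideal, so the set of $p^j$-th powers in $A_n$ is $k^{p^j}=k$; the same holds in $B_n$. Hence every ring isomorphism $B_n\to A_n$ maps $k$ onto $k$ and is $\sigma$-semilinear for some $\sigma\in\operatorname{Aut}(k)$. Let $S_n$ be the set of $\sigma$ for which a $\sigma$-semilinear isomorphism $B_n\to A_n$ exists, and let $H_n$ be the group of Lemma~\ref{lem:def} for $C=B_n$, with countable field $L_n$. Then $S_n\ne\emptyset$, and passing to quotients gives $S_{n+1}\subset S_n$ and $H_{n+1}\subset H_n$. Choose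 $\sigma_n\in S_n$. Two isomorphisms $B_n\to A_n$ differ by an automorphism of $B_n$, so
\[
S_n=\sigma_nH_n=\{\sigma\in\operatorname{Aut}(k):\sigma|_{L_n}=\sigma_n|_{L_n}\}.
\]

\emph{The sets $S_n$ have a common element.} Since $\operatorname{Aut}(k/L_{n+1})\subset\operatorname{Aut}(k/L_n)$, the field $L_n$ lies in the fixed field $L_{n+1}'$, and so $L_n'\subset L_{n+1}'$. As $\sigma_{n+1}\in S_n$, the maps $\sigma_{n+1}$ and $\sigma_n$ agree on $L_n$, hence on $L_n'$. They glue to an embedding $\varepsilon\colon L\to k$ of the countable field $L=\bigcup_nL_n'$. Let $\kappa=\operatorname{trdeg}_{\mathbb F_p}k$ and $\lambda=\operatorname{trdeg}_{\mathbb F_p}L=\operatorname{trdeg}_{\mathbb F_p}\varepsilon(L)\le\aleph_0$. Both $\operatorname{trdeg}(k/L)$ and $\operatorname{trdeg}(k/\varepsilon(L))$ solve the equation $\lambda+\xi=\kappa$. If $\kappa$ is finite the only solution is $\kappa-\lambda$, and if $\kappa$ is uncountable the only solution is $\kappa$. So $\varepsilon$ extends to some $\sigma\in\operatorname{Aut}(k)$, and $\sigma\in S_n$ for all $n$.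

\emph{Conclusion.} Give the ring $B$ the new $k$-algebra structure in which $c\in k$ acts as $\sigma^{-1}(c)$ did before. A $\sigma$-semilinear isomorphism $B_n\to A_n$ is $k$-linear for the new structure, so Lemma~\ref{lem:linear} gives $A\cong B$.
\end{proof}

The hypothesis on the transcendence degree is used only to extend $\varepsilon$. For $\lambda=\kappa=\aleph_0$ the equation $\lambda+\xi=\kappa$ does not determine $\xi$, and the shift of Section~\ref{sec:model} is an embedding with $\operatorname{trdeg}(k/L)=0$ and $\operatorname{trdeg}(k/\varepsilon(L))=1$.

\section{Normal hypersurfaces of dimension three}\label{sec:D}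

For a normal ring the normalization and the conductor carry no information, so the data $z$ and $\mu$ must be stored differently. We use the cross-ratios of five lines in a plane over $O$. The union of the lines is reducible; passing to a cyclic cover $w^N=F$ branched along it gives a normal ring, and if $N$ exceeds the number of lines, then $F$ is recovered as the tangent cone along a distinguished prime.

Let $k$, $a_i$, $O=k[[z]]$, $\mu$, $\nu$ be as in \eqref{eq:shift}. Let $N\in\{6,7\}$ be prime to $p$, and let $R=O[[x,y,w]]$, a complete regular local ring of dimension $4$. For $\lambda\in O\setminus\{0,1,z\}$ put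
\[
F_\lambda=x\,y\,(x-y)(x-zy)(x-\lambda y),\qquad f_\lambda=w^N-F_\lambda,\qquad C_\lambda=R/(f_\lambda).
\]
We prove Theorem~\ref{thm:D} with $A=C_\mu$ and $B=C_\nu$. These are complete local noetherian hypersurface rings of dimension $3$ and characteristic $p$.

We recall some facts about a regular local ring $(R',\mathfrak q)$ of dimension $h$. Its associated graded ring is a polynomial ring in $h$ variables over the residue field. Hence the order $\operatorname{ord}(f)=\max\{j:f\in\mathfrak q^j\}$ is additive on products. For $0\ne f\in\mathfrak q$ the ring $R'/(f)$ is regular if and only if $\operatorname{ord}(f)=1$. The graded ring of $R'/(f)$ is the quotient of the polynomial ring by the initial form of $f$, so the length of the $n$-th truncation of $R'/(f)$ grows like $\operatorname{ord}(f)\,n^{h-1}/(h-1)!$; that is, $\operatorname{ord}(f)$ is the multiplicity of $R'/(f)$, an invariant of this ring alone. Finally, localizations of regular local rings at primes are regular. For a prime $Q$ of $R$ we write $\operatorname{ord}_Q$ for the order in $R_Q$.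

Fix $\lambda$, write $F$, $f$, $C$ for $F_\lambda$, $f_\lambda$, $C_\lambda$, and let $l_1,\dots,l_5$ be the linear factors of $F$ in the order written. They are pairwise non-proportional over $K=\operatorname{Frac}O$. None lies in $\mathfrak m_R^2$, so $R/(l_i)$ and its localizations are regular, and
\begin{equation}\label{eq:ord}
\operatorname{ord}_Q(l_i)\le1\qquad\text{for every prime }Q\text{ of }R.
\end{equation}
Moreover, for every prime $Q$ of $R$,
\begin{equation}\label{eq:sing}
\operatorname{ord}_Q(f)\ge2\ \Longrightarrow\ w\in Q .
\end{equation}
Indeed, if $hf\in Q^2$ with $h\notin Q$, then the derivation $\partial_w$ gives $h\,\partial_wf+f\,\partial_wh\in Q$. Since $f\in Q$, we get $\partial_wf=Nw^{N-1}\in Q$, and $N$ is a unit. This is the only use of $p\nmid N$.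

\begin{lemma}\label{lem:normal}
The ring $C$ is a normal domain.
\end{lemma}

\begin{proof}
By Serre's criterion a noetherian ring is normal if it satisfies $(R_1)$, regularity at primes of height at most $1$, and $(S_2)$; a normal local ring is a domain. A hypersurface is Cohen--Macaulay, so $(S_2)$ holds. For $(R_1)$ let $Q\ni f$ be a prime of $R$ of height at most $2$ with $\operatorname{ord}_Q(f)\ge2$. By \eqref{eq:sing}, $w\in Q$, so $F\in Q$ and $l_i\in Q$ for some $i$. The elements $w,l_i$ are part of a regular system of parameters of $R$, so $(w,l_i)$ is a prime of height $2$ and $Q=(w,l_i)$. For $j\ne i$ we have $l_j\notin Q$: if $l_i=y$, then $R/Q=O[[x]]$ and $l_j\mapsto x$; if $l_i=x-\alpha y$, then $R/Q=O[[y]]$, $y\mapsto y$ and $x-\beta y\mapsto(\alpha-\beta)y\ne0$. So $F$ is $l_i$ times a unit of $R_Q$, and $\operatorname{ord}_Q(F)=1$ by \eqref{eq:ord}. As $w^N\in Q^2$, we get $\operatorname{ord}_Q(f)=1$, a contradiction.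
\end{proof}

\begin{lemma}\label{lem:cone}
The ideal $P=(x,y,w)C$ is the only nonmaximal prime of $C$ at which the localization of $C$ has multiplicity at least $5$, and $\operatorname{gr}_PC=\bigoplus_jP^j/P^{j+1}$ is the graded ring $O[X,Y,W]/(F(X,Y))$.
\end{lemma}

\begin{proof}
Let $\mathfrak P=(x,y,w)R$. Then $R/\mathfrak P=O$, and $\operatorname{gr}_{\mathfrak P}R=O[X,Y,W]$ is a domain. Because $N\ge6$, the element $f$ lies in $\mathfrak P^5$ with initial form $-F(X,Y)\ne0$. Localizing, $\operatorname{ord}_{\mathfrak P}(f)=5$, so $P$ has the stated property. The kernel of $\operatorname{gr}_{\mathfrak P}R\to\operatorname{gr}_PC$ is generated by the initial forms of the nonzero multiples $hf$, and since the graded ring is a domain the initial form of $hf$ is the product of the initial forms. So the kernel is $(F(X,Y))$.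

Let $Q$ be a prime of $R$ with $\operatorname{ord}_Q(f)\ge5$. By \eqref{eq:sing}, $w\in Q$, so $w^N\in Q^6$ and $\sum_i\operatorname{ord}_Q(l_i)=\operatorname{ord}_Q(F)\ge5$. By \eqref{eq:ord} all five $l_i$ lie in $Q$, in particular $x$ and $y$. So $Q\supset\mathfrak P$, and the primes of $R/\mathfrak P=O$ are $0$ and the maximal ideal.
\end{proof}

For four pairwise non-proportional vectors in a plane over $K$, with $[\ ,\ ]$ the determinant in some basis, the \emph{cross-ratio} is
\[
\operatorname{cr}(v_1,v_2,v_3,v_4)=\frac{[v_1,v_4]\,[v_2,v_3]}{[v_1,v_3]\,[v_2,v_4]} .
\]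
It is unchanged when a $v_i$ is rescaled or the basis is changed. Consequently, if $\Phi$ is a $\tau$-semilinear bijection of the plane for some $\tau\in\operatorname{Aut}(K)$, then $\operatorname{cr}(\Phi v_1,\dots,\Phi v_4)=\tau(\operatorname{cr}(v_1,\dots,v_4))$, as one sees by computing the left side in the image of the basis. In the plane $KX+KY$, with basis $X,Y$,
\[
\operatorname{cr}(X,\,Y,\,X-Y,\,X-\alpha Y)=\frac{(-\alpha)(-1)}{(-1)(-1)}=\alpha .
\]
So the cross-ratios of quadruples among the five factors of $F_\lambda(X,Y)$ include $z$ and $\lambda$, and all of them lie in $\mathbb F_p(z,\lambda)$.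

\begin{proof}[Proof of Theorem~\ref{thm:D}]
By Lemma~\ref{lem:normal}, $A=C_\mu$ and $B=C_\nu$ are normal domains.

\emph{Truncations.} Let $\sigma_n$ be as in the proof of Proposition~\ref{prop:shift}, acting on the coefficients of $R=k[[z,x,y,w]]$. It sends $f_\mu$ to $f_{\mu'}$ with $\mu'\equiv\nu\bmod z^n$, and $f_{\mu'}\equiv f_\nu\bmod z^n$. So $A/z^nA\cong R/(f_{\mu'},z^n)=R/(f_\nu,z^n)=B/z^nB$, and dividing by the $n$-th power of the maximal ideal gives $A/\mathfrak m^n\cong B/\mathfrak n^n$.

\emph{What an isomorphism preserves.} Suppose $A\cong B$. By Lemma~\ref{lem:cone} the isomorphism matches the distinguished primes and induces a graded ring isomorphism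
\[
O[X,Y,W]/(F_\mu)\to O[X,Y,W]/(F_\nu).
\]
In degree $0$ it is an automorphism $\tau$ of $O$, and in degree $1$ a $\tau$-semilinear bijection of $OX+OY+OW$. These two maps define a graded ring automorphism $\Phi$ of $O[X,Y,W]$ that lifts the isomorphism, since both agree on generators. So $\Phi$ maps $(F_\mu)$ onto $(F_\nu)$, and in degree $5$ it follows that $\Phi(F_\mu)$ is a unit multiple of $F_\nu$. Extend $\tau$ to $K$ and $\Phi$ to $K[X,Y,W]$. By unique factorization $\Phi$ carries the five linear factors of $F_\mu$ to those of $F_\nu$, up to order and scalars; in particular it maps the plane $KX+KY$ onto itself. Hence $\tau$ maps the cross-ratios attached to $F_\mu$ onto those attached to $F_\nu$, and $\tau(\mathbb F_p(z,\mu))=\mathbb F_p(z,\nu)$.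

\emph{The contradiction.} This is weaker than conjugacy, since $\tau$ need not fix $z$ or send $\mu$ to $\nu$. It suffices because $\nu$ does not involve $a_0$. Let $k'$ be the algebraic closure of $\mathbb F_p(a_1,a_2,\dots)$ in $k$; it is an algebraically closed field, $a_0\notin k'$, and $\mathbb F_p(z,\nu)\subset k'((z))$. Thus $\tau(z)$ and $\tau(\mu)$ lie in $k'((z))\cap k[[z]]=k'[[z]]$. The element $z_1=\tau(z)$ is a uniformizer of $O$, so it has order $1$ in $z$ and is a uniformizer of $k'[[z]]$. By Proposition~\ref{prop:shift}, $\tau$ restricts to an automorphism $\sigma$ of $k$, and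
\[
\tau(\mu)=\sum_{i\ge0}\sigma(a_i)z_1^i\in k'[[z]] .
\]
The constant term is $\sigma(a_0)$, so $\sigma(a_0)\in k'$. Subtracting it and dividing by $z_1$ inside $k'[[z]]$ shows $\sum_{i\ge1}\sigma(a_i)z_1^{i-1}\in k'[[z]]$, and by induction $\sigma(a_i)\in k'$ for all $i$. Then $k=\sigma(k)$ is algebraic over $\mathbb F_p(\sigma(a_0),\sigma(a_1),\dots)\subset k'$, so $k=k'$, contradicting $a_0\notin k'$.
\end{proof}

\section{Sharpness}\label{sec:sharp}

\emph{Transcendence degree.} Fix a prime field $k_0$ and a cardinal $d$. By (K1) and Theorem~\ref{thm:B}, the implication ``isomorphic truncations $\Rightarrow$ isomorphic'' holds for all complete local noetherian domains whose residue field has transcendence degree $d$ over $k_0$ if and only if $d=0$.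

\emph{Dimension.} Consider rings of equal characteristic with perfect residue field. Let $A$ and $B$ be complete local noetherian domains of this kind with isomorphic truncations; they have the same dimension. Suppose that this dimension is at most $1$, or that it is at most $2$ and both rings are normal. A domain is reduced and equidimensional, and the localizations of $A$ and $B$ at nonmaximal primes are regular: they are fields at the zero ideal, and discrete valuation rings at the height-one primes of a normal ring. So each ring is regular or has an isolated singularity. The regular case was settled in Section~\ref{sec:intro}, and in the other case $A\cong B$ by (K3). Hence dimension $2$ in Theorem~\ref{thm:A} and in Theorem~\ref{thm:B} for $k_0=\mathbb Q$, and dimension $3$ for normal domains in Theorem~\ref{thm:D}, are the smallest possible.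

\begin{thebibliography}{9}

\bibitem{Bor}
Borel, \emph{Linear Algebraic Groups}.

\bibitem{Mat}
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{OWR}
\emph{Model Theory and Groups},
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 2988/\allowbreak OWR\_2007\_02.pdf?\allowbreak sequence=1\&isAllowed=y}

\end{thebibliography}
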